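\title{The first-order theory of the lattice of weak degrees of $\Pi^0_1$ classes}

\begin{abstract}
Let $\mathcal{P}_w$ be the lattice of weak degrees of nonempty $\Pi^0_1$ subsets of the Cantor space. We prove that the first-order theory of $\mathcal{P}_w$ is recursively isomorphic to $\mathcal{O}^{(\omega)}$, the $\omega$th Turing jump of Kleene's $\mathcal{O}$, and that this correspondence holds level by level up to a constant number of quantifier alternations. The proof represents $\mathcal{P}_w$, upside down, as a lattice of $\Sigma^0_3$ classes, codes arithmetic with a $\Pi^1_1$-complete predicate in it by parameters, and singles out the correct codes by a first-order condition. The main tool is a linking lemma, which provides definable bijections between finite pieces of arbitrary coded models.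
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{mass problem} is a set of Turing oracles, that is, of elements of $2^\omega$ or $\omega^\omega$. One thinks of it as a problem whose solutions are its elements. A mass problem $P$ is \emph{weakly reducible} to a mass problem $Q$, written $P\le_w Q$, if for every $Y\in Q$ there is $X\in P$ that is Turing reducible to $Y$: every solution of $Q$ computes a solution of $P$, by a procedure that may depend on the solution. A \emph{weak degree} is an equivalence class under mutual weak reducibility, and $\le_w$ partially orders the weak degrees.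

Let $\mathcal{P}_w$ be the set of weak degrees of nonempty $\Pi^0_1$ subsets of $2^\omega$; these are the sets of infinite paths through infinite recursive binary trees. Fix a standard recursive enumeration $P_0,P_1,\dots$ of all nonempty $\Pi^0_1$ subsets of $2^\omega$ and let $\mathbf{p}_i$ be the weak degree of $P_i$, so that $\mathcal{P}_w=\{\mathbf{p}_i: i\in\omega\}$. This is a countable distributive lattice with a bottom element $\mathbf{0}$ and a top element $\mathbf{1}$. The bottom is the degree of the classes that have a recursive member. The top is the degree of the class of diagonally nonrecursive $0,1$-valued functions (Lemma~\ref{lem:dnr}).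

How complicated is the first-order theory $\mathrm{Th}(\mathcal{P}_w)$, regarded as a set of integers via a standard G\"odel numbering of sentences? In terms of indices the order reads
\[
\mathbf{p}_i\le\mathbf{p}_j\iff \forall Y\,\bigl(Y\in P_j\to\exists e\ \Phi_e^Y\in P_i\bigr),
\]
where $\Phi_e$ is the $e$th Turing functional. This has one universal quantifier over oracles followed by an arithmetical matrix, so it is $\Pi^1_1$, and it can be decided from Kleene's $\mathcal{O}$, a $\Pi^1_1$-complete set of integers. Each quantifier over $\mathcal{P}_w$ is a quantifier over indices and costs one Turing jump. So the theory is reducible to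
\[
\mathcal{O}^{(\omega)}=\{\langle n,m\rangle : m\in\mathcal{O}^{(n)}\},
\]
where $\mathcal{O}^{(n)}$ is the $n$th Turing jump of $\mathcal{O}$. Is the quantifier over oracles really needed? At the bottom it is not: $\mathbf{p}_i=\mathbf{0}$ says that some partial recursive function is total and lies in $P_i$, which is $\Sigma^0_3$. Everywhere else it is: it is known that for each $j$ with $\mathbf{p}_j>\mathbf{0}$ the index sets $\{i:\mathbf{p}_i=\mathbf{p}_j\}$ and $\{i:\mathbf{p}_i\ge\mathbf{p}_j\}$ are $\Pi^1_1$-complete, and in particular so is $\{i:\mathbf{p}_i=\mathbf{1}\}$. This suggests that the upper bound is sharp, and it is conjectured in \cite{masshyp} that $\mathrm{Th}(\mathcal{P}_w)$ is recursively isomorphic to $\mathcal{O}^{(\omega)}$. The index set results do not settle the matter, because a sentence about the lattice cannot mention an index; we shall not use them. We prove the conjecture.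

\begin{theorem}\label{thm:main}
$\mathrm{Th}(\mathcal{P}_w)$ is recursively isomorphic to $\mathcal{O}^{(\omega)}$.
\end{theorem}

We take the signature of $\mathcal{P}_w$ to be $\{\le\}$; the symbols $\sup,\inf,\mathbf{0},\mathbf{1}$ are definable from $\le$ and can be eliminated or introduced effectively. A $\Sigma_n$ formula is a prenex formula with $n$ alternating blocks of quantifiers beginning with $\exists$, where blocks may be empty; $\Pi_n$ formulas begin with $\forall$.

\begin{theorem}\label{thm:refined}
\begin{enumerate}
\item[(i)] There is a recursive map $\psi\mapsto\psi^*$ such that $(\mathbb{N},+,\times,\mathcal{O})\models\psi$ if and only if $\mathcal{P}_w\models\psi^*$, for all sentences $\psi$.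
\item[(ii)] There is a constant $c$ such that for every $n\ge1$ the set of true $\Sigma_n$ sentences of $\mathcal{P}_w$ is $\Sigma^0_n(\mathcal{O})$, and every $\Sigma^0_n(\mathcal{O})$ set is $1$-reducible to the set of true $\Sigma_{n+c}$ sentences of $\mathcal{P}_w$.
\end{enumerate}
\end{theorem}

The upper bounds are in Section~\ref{sec:upper}. For the lower bounds we replace $\mathcal{P}_w$ by an anti-isomorphic lattice $L$ of sets in which join and meet are union and intersection (Section~\ref{sec:L}). A fixed scheme of formulas turns any nine parameters $\vec p$ from $L$ into a structure $M(\vec p)$, and one explicit choice of parameters gives arithmetic with a $\Pi^1_1$-complete predicate (Section~\ref{sec:coding}). A sentence has no parameters, so it must quantify over $\vec p$ and recognize the correct choices (Section~\ref{sec:select}). For this it must compare two coded structures whose parameters are arbitrary. The linking lemma makes the comparison possible. It is shown for two pairs in Section~\ref{sec:twopairs}, prepared in Sections~\ref{sec:cT} and~\ref{sec:indep}, and proved in Section~\ref{sec:link}.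 The theorems follow in Section~\ref{sec:proofs}.

\section{Background from recursion theory}\label{sec:back}

Elements of $\omega^\omega$ are called \emph{reals}. Subsets of $\omega$ are identified with their characteristic functions. Pairs and finite strings of numbers are coded by fixed recursive bijections with $\omega$, so a function on $\omega\times\omega$ is a real. We write $\Phi_e^X$ for the partial function computed by the $e$th machine with oracle $X$, $\varphi_e$ for the $e$th partial recursive function, $X\oplus Y$ for the join, $X'=\{e:\Phi_e^X(e)\downarrow\}$ for the jump, and $K=0'$. For a string $\beta$, ``$\Phi_e^\beta(v)\downarrow$'' means that the computation halts and queries only positions below $|\beta|$.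

A set $A\subseteq\omega$ is \emph{many-one reducible} to $B$, written $A\le_m B$, if $x\in A\iff f(x)\in B$ for some recursive $f$; if $f$ is injective we write $A\le_1B$. The sets are \emph{recursively isomorphic} if a recursive permutation of $\omega$ maps $A$ onto $B$. A set of numbers is $\Sigma^0_n(X)$ if it is defined by $\exists z_1\forall z_2\cdots Qz_n\,R$ with $R$ recursive in $X$. A \emph{class} is a set of reals, and all classes are lightface: a class is $\Sigma^0_3$ if it has the form $\{X:\exists n\forall m\exists k\,R(n,m,k,X)\}$ with $R$ recursive, and the other levels are defined in the same way. A relation is $\Sigma^1_1$ ($\Pi^1_1$) if it is obtained from an arithmetical one by existential (universal) quantification over reals. A set is \emph{$\Pi^1_1$-complete} if it is $\Pi^1_1$ and every $\Pi^1_1$ set is many-one reducible to it. A \emph{tree} is a set $T\subseteq\omega^{<\omega}$ closed under initial segments, and $[T]=\{f:\forall i\ f\restriction i\in T\}$. We use the following textbook facts.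

\begin{enumerate}
\item[(F1)] The $s$-$m$-$n$ theorem, uniformly in the oracle, and the recursion theorem: for every partial recursive $\psi(e,x)$ there is $e$ with $\varphi_e(x)\simeq\psi(e,x)$ for all $x$.
\item[(F2)] If $X\le_TY$ then $X'\le_TY'$. From a $\Sigma^0_1(X)$ statement one can compute $m$, independently of $X$, such that the statement holds iff $m\in X'$. If $g\le_TX$ and $f(x)=\lim_sg(x,s)$ exists for all $x$, then $f\le_TX'$. A relation recursive in $K$ is both $\Sigma^0_2$ and $\Pi^0_2$. The relation ``$\Phi_i^{X''}(x)\downarrow=y$'' is arithmetical.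
\item[(F3)] (Myhill's theorem.) If $A\le_1B$ and $B\le_1A$, then $A$ and $B$ are recursively isomorphic.
\item[(F4)] The $\Pi^0_1$ classes are the sets $[T]$ with $T$ a recursive tree. A finitely branching tree with no path is finite (K\"onig's lemma).
\item[(F5)] $\Sigma^1_1$ and $\Pi^1_1$ are closed under $\wedge$, $\vee$ and number quantifiers. Every $\Sigma^1_1$ relation on numbers has the form $\exists f\forall i\,R(n,f\restriction i)$ with $R$ recursive.
\item[(F6)] The Kleene--Brouwer order of a tree $T$ puts $\sigma$ before $\tau$ if $\sigma$ properly extends $\tau$ or is smaller at the first position where they differ. It is a linear order, and it is a well-order iff $[T]=\emptyset$.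
\item[(F7)] Every arithmetical relation on numbers is definable in $(\mathbb{N},+,\times)$; this includes the coding of strings and the relation ``$\Phi_e^\beta(v)\downarrow=y$''.
\end{enumerate}

\subsection*{A universal family of trees} Let $\sigma\in\mathrm{Tr}_e$ iff there is no $i\le|\sigma|$ such that $\varphi_e(\sigma\restriction i)$ converges to $0$ within $|\sigma|$ steps. These are uniformly recursive trees, and
\[
[\mathrm{Tr}_e]=\{f:\forall i\ \neg(\varphi_e(f\restriction i)\downarrow=0)\}.
\]
By (F1) fix a recursive $\rho$ with $\varphi_{\rho(e,n)}(\tau)\simeq\varphi_e(\langle n\rangle{}^\frown\tau)$; it passes from a tree to the part above the node $\langle n\rangle$. Let $\mathrm{WF}=\{e:[\mathrm{Tr}_e]=\emptyset\}$.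

\begin{lemma}\label{lem:WF}
$\mathrm{WF}$ is $\Pi^1_1$-complete. In particular $\mathcal{O}\equiv_m\mathrm{WF}$.
\end{lemma}

\begin{proof}
The definition of $\mathrm{WF}$ is $\Pi^1_1$. Let $A$ be $\Pi^1_1$, say $n\in A\iff\neg\exists f\forall i\,R(n,f\restriction i)$ by (F5). Choose a recursive $g$ with $\varphi_{g(n)}(\tau)=0$ if $\neg R(n,\tau)$ and $\varphi_{g(n)}(\tau)=1$ otherwise. Then $[\mathrm{Tr}_{g(n)}]=\{f:\forall i\,R(n,f\restriction i)\}$, so $n\in A\iff g(n)\in\mathrm{WF}$.
\end{proof}

\subsection*{The top degree} Let $\mathrm{DNR}_2=\{g\in2^\omega:\forall v\ g(v)\ne\varphi_v(v)\}$, where the inequality counts as true if $\varphi_v(v)$ diverges. This is a nonempty $\Pi^0_1$ class. For a set $S$ of reals let $U(S)=\{Y:\exists X\in S\ X\le_TY\}$ be its upward closure, let $U(A)=U(\{A\})$, and put $\mathrm{PA}=U(\mathrm{DNR}_2)$.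

\begin{lemma}\label{lem:dnr}
\begin{enumerate}
\item[(a)] No recursive real is in $\mathrm{PA}$.
\item[(b)] $K\in\mathrm{PA}$.
\item[(c)] Every $Y\in\mathrm{PA}$ computes an element of every nonempty $\Pi^0_1$ class $P\subseteq2^\omega$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $g=\varphi_v$ is total, then $g(v)=\varphi_v(v)$. (b) $K$ computes the function with value $1$ at $v$ if $\varphi_v(v)\downarrow=0$ and value $0$ otherwise.

(c) Let $P=[T]$ with $T\subseteq2^{<\omega}$ recursive, and let $g\in\mathrm{DNR}_2$. For a string $\sigma$ compute an index $v=v(\sigma)$ of a machine that ignores its input, searches for $i\in\{0,1\}$ and a length at which $\sigma{}^\frown i$ has no extension in $T$, and outputs the first $i$ found. Suppose $\sigma$ extends to a path of $T$ and $\sigma{}^\frown g(v)$ does not. Then $\sigma{}^\frown(1-g(v))$ does, so the search never returns $1-g(v)$, and by K\"onig's lemma it returns $g(v)$. Thus $\varphi_v(v)=g(v)$, a contradiction. So $\sigma_0=\langle\rangle$, $\sigma_{k+1}=\sigma_k{}^\frown g(v(\sigma_k))$ defines a path recursive in $g$.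
\end{proof}

\section{The upper bound and padding}\label{sec:upper}

\begin{proposition}\label{prop:upper}
\begin{enumerate}
\item[(a)] $\mathrm{Th}(\mathcal{P}_w)\le_1\mathcal{O}^{(\omega)}$.
\item[(b)] For $n\ge1$ the set of true $\Sigma_n$ sentences of $\mathcal{P}_w$ is $\Sigma^0_n(\mathcal{O})$.
\item[(c)] If $\mathcal{O}^{(\omega)}\le_m\mathrm{Th}(\mathcal{P}_w)$ by a function whose values are sentences, then $\mathrm{Th}(\mathcal{P}_w)$ and $\mathcal{O}^{(\omega)}$ are recursively isomorphic.
\end{enumerate}
\end{proposition}

\begin{proof}
The relation $\mathbf{p}_i\le\mathbf{p}_j$ is $\Pi^1_1$, hence recursive in $\mathcal{O}$, and so is $\mathbf{p}_i=\mathbf{p}_j$. So $\mathcal{O}$ decides, uniformly, whether a quantifier-free formula holds of $\mathbf{p}_{i_1},\dots,\mathbf{p}_{i_l}$.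

(a) We show by induction on $k$ that $\mathcal{O}^{(k)}$ decides, uniformly in $k$, the formula and the indices, whether a prenex formula with $k$ quantifiers holds of given elements. For $\exists x\,\psi$ with $k+1$ quantifiers, the statement ``the procedure for $\psi$ answers \emph{true} for some value $\mathbf{p}_i$ of $x$'' is $\Sigma^0_1(\mathcal{O}^{(k)})$, so $\mathcal{O}^{(k+1)}$ decides it by (F2). For $\forall x\,\psi$ search for the answer \emph{false} and negate. Given a sentence $x$, put it into prenex form, with $k$ quantifiers say. ``The procedure answers \emph{true}'' is $\Sigma^0_1(\mathcal{O}^{(k)})$, so we can compute $m$ such that the sentence is true iff $m\in\mathcal{O}^{(k+1)}$. If $x$ is not a sentence, put $k=0$ and let $m$ be the index of a machine that never halts. Then $x\mapsto\langle k+1,m\rangle$ is a many-one reduction. To make it injective, let $\mathrm{pad}$ be a recursive injection with $\Phi^X_{\mathrm{pad}(e,i)}(y)\simeq\Phi^X_e(e)$ for all $X,y$ (add $i$ unused instructions). Then $\mathrm{pad}(e,i)\in X'\iff e\in X'$, and $x\mapsto\langle k+1,\mathrm{pad}(m,x)\rangle$ is a $1$-reduction.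

(b) Replace each block of quantifiers by one number quantifier over a tuple of indices. Truth takes the form $\exists z_1\forall z_2\cdots Qz_n\,R$ with $R$ recursive in $\mathcal{O}$, uniformly in the sentence.

(c) Let $f$ be the reduction and let $\tau_0,\tau_1,\dots$ be a recursive list of distinct valid sentences. Then $x\mapsto f(x)\wedge\tau_x$ is a $1$-reduction. Apply (a) and (F3).
\end{proof}

The theory in the signature with $\sup,\inf,\mathbf{0},\mathbf{1}$ is many-one equivalent to the theory in $\{\le\}$ by the effective translations, and both padding arguments apply to it. So Theorem~\ref{thm:main} does not depend on this choice.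

\section{The lattice of upward closed $\Sigma^0_3$ classes}\label{sec:L}

The weak degree of $P$ is determined by $U(P)$, the set of all reals that solve $P$. Working with these sets has two advantages: the lattice operations become set operations, and a new element can be written down by a definition of the right complexity, with no tree to construct.

Let $L$ be the set of $\Sigma^0_3$ classes $S\subseteq\omega^\omega$ that are closed upward under $\le_T$ and contain $\mathrm{PA}$, ordered by inclusion. If $P=[T]\subseteq2^\omega$ with $T$ recursive, then $U(P)$ is $\Sigma^0_3$, because ``$\Phi_e^Y$ is total and in $P$'' says that for every $n$ there is a stage at which $\Phi_e^Y$ has converged below $n$ to a string in $T$, which is $\Pi^0_2$. In particular $\mathrm{PA}\in L$. Since $\Sigma^0_3$ is closed under finite unions and intersections, $L$ is a distributive lattice with $\vee=\cup$, $\wedge=\cap$ and least element $0:=\mathrm{PA}$. An element is nonzero iff it has a member outside $\mathrm{PA}$.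

\begin{lemma}\label{lem:rep}
The map $\deg_w(P)\mapsto U(P)$ is an anti-isomorphism of $\mathcal{P}_w$ onto $L$.
\end{lemma}

\begin{proof}
We have $P\le_wQ$ iff $Q\subseteq U(P)$ iff $U(Q)\subseteq U(P)$, so the map is well defined, injective and order reversing in both directions. For nonempty $P$ the class $U(P)$ is $\Sigma^0_3$, upward closed, and contains $\mathrm{PA}$ by Lemma~\ref{lem:dnr}(c).

Surjectivity is Simpson's Embedding Lemma; we give the proof. Let $S\in L$, say $X\in S\iff\exists n\forall m\exists k\,R(n,m,k,X)$. First absorb the existential quantifiers. Let $S^*$ be the set of reals $\langle n\rangle{}^\frown(X\oplus g)$ such that for all $m$, $g(m)$ is the least $k$ with $R(n,m,k,X)$. This condition is $\Pi^0_1$, so $S^*=[T]$ for a recursive tree $T\subseteq\omega^{<\omega}$. Every element of $S^*$ computes its $X\in S$, and every $X\in S$ computes an element of $S^*$, so $U(S^*)=S$.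

The tree $T$ may branch infinitely. To bound the branching we allow an entry $m$ of a path of $T$ to be written only at a position $\ge m$, and we fill the waiting time with attempts at a member of $\mathrm{DNR}_2$; a path that waits forever then lies in $\mathrm{PA}\subseteq S$. Let $T_D\subseteq2^{<\omega}$ be a recursive tree with $[T_D]=\mathrm{DNR}_2$, and let $T_Q$ be the set of strings
\[
\sigma_0{}^\frown\langle m_0+2\rangle{}^\frown\sigma_1{}^\frown\cdots{}^\frown\langle m_{k-1}+2\rangle{}^\frown\sigma_k
\]
with all $\sigma_i\in T_D$, with $\langle m_0,\dots,m_{k-1}\rangle\in T$, and with $m_i$ at most the position of the displayed entry $m_i+2$. The entries $\ge2$ determine the decomposition, so $T_Q$ is a recursive tree, and its entries at position $p$ are at most $p+2$. Code an entry $a$ by the binary word $1^a0$. Each binary string is uniquely the code of a string $\eta$ followed by $1^j$; keep it iff $\eta\in T_Q$ and $j\le|\eta|+2$. The kept strings form a recursive binary tree. Its paths have infinitely many zeros, so they are exactly the codes of the paths of $T_Q$. Let $Q$ be this $\Pi^0_1$ class;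 then $U(Q)=U([T_Q])$, and $Q\ne\emptyset$ since $\mathrm{DNR}_2\subseteq[T_Q]$.

A path of $T_Q$ with infinitely many entries $\ge2$ computes an element of $[T]$. Any other path has a tail all of whose initial segments lie in $T_D$, so it computes a member of $\mathrm{DNR}_2$. Hence $U(Q)\subseteq S\cup\mathrm{PA}=S$. Conversely, $\langle m_0,m_1,\dots\rangle\in[T]$ computes a path of $T_Q$: let $\sigma_i$ be the leftmost string of length $m_i$ in $T_D$, so that the entry $m_i+2$ has position at least $m_i$. Hence $S=U([T])\subseteq U(Q)$.
\end{proof}

So reversing $\le$ translates sentences about $L$ into equivalent sentences about $\mathcal{P}_w$, and from now on we work in $L$. The simplest elements are cones. For a real $A$ put $\widehat A=U(A)\cup\mathrm{PA}$. An element $x$ of a lattice is \emph{join-irreducible} if $x=a\vee b$ implies $x=a$ or $x=b$.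

\begin{lemma}\label{lem:cones}
\begin{enumerate}
\item[(a)] For $x\in L$: $\widehat A\subseteq x$ iff $A\in x$. So if $\widehat A\in L$, then $\widehat A\le a\vee b$ implies $\widehat A\le a$ or $\widehat A\le b$, and $\widehat A$ is join-irreducible. Also $\widehat A\ne0$ iff $A\notin\mathrm{PA}$.
\item[(b)] $\widehat A\cap\widehat B=\widehat{A\oplus B}$.
\item[(c)] If the reals $B_n$ are uniformly recursive in $K$, then the classes $U(B_n)$ are uniformly $\Sigma^0_3$, and $\mathrm{PA}\cup\bigcup_{n\in I}U(B_n)\in L$ for every r.e.\ set $I$.
\end{enumerate}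
\end{lemma}

\begin{proof}
(a) holds because $x$ is upward closed and contains $\mathrm{PA}$, and (b) because a real computes $A$ and $B$ iff it computes $A\oplus B$. For (c), $X\in U(B_n)$ iff there is $e$ such that $\Phi_e^X$ is total and for all $x,y,s$, if $\Phi_e^X(x)$ converges to $y$ within $s$ steps then $B_n(x)=y$. The relation $B_n(x)=y$ is $\Pi^0_2$ by (F2), so the condition on $e$ is $\Pi^0_2$. The quantifier $\exists n\in I$ is absorbed by the leading existential quantifier.
\end{proof}

\section{Linking two pairs by cones}\label{sec:twopairs}

Suppose we are given two finite lists $y_0,\dots,y_n$ and $y'_0,\dots,y'_n$ in $L$. We want one formula, independent of $n$ and with a fixed number of parameters, that defines the matching $y_j\mapsto y'_j$ for a suitable choice of the parameters. A naive attempt is to look for $r$ with $y_j\wedge y'_l\le r$ iff $j=l$. It fails for lists about which nothing is known: all the meets $y_j\wedge y'_l$ may be $0$. So we never meet $y_j$ with $y'_l$. Instead we attach the same label $c_j$ to $y_j$ and to $y'_j$.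

\begin{definition}\label{def:match}
For $\lambda=(w,q,s,t)\in L^4$ and $y,y'\in L$, let $\mathrm{Match}_\lambda(y,y')$ say that there are $c,d\ge q$ with
\[
c\vee d=w,\quad c\wedge d=q,\quad (c\wedge y)\vee q=(s\wedge y)\vee q,\quad (c\wedge y')\vee q=(t\wedge y')\vee q.
\]
\end{definition}

The first two equations say that $c$ has a complement $d$ in the interval $[q,w]$; these $c$ are the candidate labels. Call $(c\wedge y)\vee q$ the \emph{trace} of $c$ on $y$. The parameter $s$ prescribes the trace on each member of the first list, and $t$ on each member of the second.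

\begin{example}\label{ex:two}
Let $y_0\wedge y_1=0$ and $y'_0\wedge y'_1=0$. Suppose there are cones $c_0=\widehat{G_0}$ and $c_1=\widehat{G_1}$ in $L$ such that
\begin{equation}\label{eq:toy}
y\wedge c_j\not\le c_{1-j}\quad\text{for } j\in\{0,1\}\text{ and each } y\in\{y_0,y_1,y'_0,y'_1\}.
\end{equation}
This holds if each such $y$ has, for each $j$, a member $Z$ such that $Z\oplus G_j$ is not in $\mathrm{PA}$ and does not compute $G_{1-j}$. Put $q=c_0\wedge c_1$, $w=c_0\vee c_1$, $s=(c_0\wedge y_0)\vee(c_1\wedge y_1)$ and $t=(c_0\wedge y'_0)\vee(c_1\wedge y'_1)$.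

\emph{There are only four candidates.} Let $c\vee d=w$ and $c\wedge d=q$. By Lemma~\ref{lem:cones}(a) each $c_j$ lies below $c$ or below $d$. If both lie below $c$, then $c=w$. If both lie below $d$, then $d=w$ and $c=q$. If $c_0\le c$ and $c_1\le d$, then $c=c\wedge w=c_0\vee(c\wedge c_1)\le c_0\vee(c\wedge d)=c_0$, so $c=c_0$; exchanging the indices gives $c=c_1$.

\emph{One trace determines the candidate.} Fix one of the four $y$. The trace of $q$ lies below both $c_0$ and $c_1$. The trace of $c_j$ lies below $c_j$, and not below $c_{1-j}$ by \eqref{eq:toy}. The trace of $w$ contains $c_0\wedge y$ and $c_1\wedge y$, so it lies below neither. The four traces are distinct.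

\emph{Conclusion.} Since $y_0\wedge y_1=0$ we have $s\wedge y_j=c_j\wedge y_j$, and $t\wedge y'_l=c_l\wedge y'_l$ for the same reason. So $\mathrm{Match}_\lambda(y_j,y'_l)$ asks for a candidate $c$ with the trace of $c_j$ on $y_j$ and the trace of $c_l$ on $y'_l$, that is, with $c=c_j$ and $c=c_l$. Since $c_j$ is a candidate, with complement $c_{1-j}$, this is possible iff $j=l$.
\end{example}

The difficulty lies in \eqref{eq:toy}. Given witnesses $Z\in y\setminus\mathrm{PA}$, a step-by-step construction of reals $G_j$ with the required properties asks $\Sigma^0_1$ questions about the $Z$, so it is recursive in their jumps. We have no control over the complexity of the members of $y\setminus\mathrm{PA}$, so the cones $\widehat{G_j}$ have no reason to be $\Sigma^0_3$. We need labels that belong to $L$ by their definition, however complicated their members are, and that are still independent over the witnesses.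

\section{Lattice elements that detect paths}\label{sec:cT}

For a recursive tree $T\subseteq\omega^{<\omega}$ one would like to use the class of reals that compute a path of $T$. It is $\Sigma^0_3$, but a real in it, joined with a witness $Z$, may well land in $\mathrm{PA}$. There is more room if $X$ only has to approximate a path in the limit. The statement ``$\lim_sg(x,s)$ exists for all $x$'' has the form $\forall\exists\forall$, which would make the class $\Sigma^0_4$ on its face; a recursive bound on the number of changes brings it down.

For $g:\omega\times\omega\to\omega$, a \emph{change} of column $x$ is an $s$ with $g(x,s)\ne g(x,s+1)$. Let $c_T$ be the union of $\mathrm{PA}$ and the set of all $X$ such that for some $e$: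
\begin{enumerate}
\item[(1)] $g=\Phi_e^X$ is a total function on $\omega\times\omega$;
\item[(2)] for each $x$, column $x$ of $g$ has at most $x$ changes;
\item[(3)] the function $x\mapsto\lim_sg(x,s)$ is in $[T]$.
\end{enumerate}

\begin{lemma}\label{lem:cT}
$c_T\in L$, and a $\Sigma^0_3$ definition of $c_T$ is obtained uniformly from an index of $T$. If $X\in c_T\setminus\mathrm{PA}$, then $f\le_TX'$ for some $f\in[T]$.
\end{lemma}

\begin{proof}
The class is upward closed. Clause (1) is $\Pi^0_2$. Given (1), clause (2) says that no finite set of converging computations shows $x+1$ changes in a column $x$, which is $\Pi^0_1$. Given (1) and (2), the limit $f$ exists and $\langle g(0,t),\dots,g(n-1,t)\rangle=f\restriction n$ for all large $t$. So (3) is equivalent to the $\Pi^0_2$ statement $\forall n\,\forall s\,\exists t\ge s\ \langle g(0,t),\dots,g(n-1,t)\rangle\in T$. The last claim is (F2).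
\end{proof}

The next lemma says that an approximation to any real $f$ can be made so weak that it does not push given reals into $\mathrm{PA}$ or above a given real.

\begin{lemma}\label{lem:approx}
Let $f\in\omega^\omega$, let $Z_i$ $(i<r)$ be finitely many reals not in $\mathrm{PA}$, and let finitely many pairs $(i,C)$ with $C\not\le_TZ_i$ be given. There is $B:\omega\times\omega\to\omega$ whose column $x$ has at most $x$ changes and limit $f(x)$, such that $Z_i\oplus B\notin\mathrm{PA}$ for all $i$ and $C\not\le_TZ_i\oplus B$ for the given pairs. If no pairs are given, then $B\le_T(Z\oplus f)'$, where $Z=\bigoplus_iZ_i$.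
\end{lemma}

We meet the requirements one at a time. As usual we ask whether some finite piece of $B$ forces a wrong value; if none does, $Z_i$ can simulate the functional by searching through all pieces. Two demands on the pieces conflict. A piece that we adopt must leave one change per column free, to return to the value $f(x)$. But the simulation argument needs every finite part of the final $B$ to be among the pieces searched. We resolve this by lowering the bound on changes by one, for all later columns, after each negative answer.

\begin{proof}
At each stage we have a counter $b$, a number $k\ge b+1$, and a function $H$ on $[0,k)\times\omega$ whose column $x$ is eventually constant with value $f(x)$. The counter never decreases, and we maintain: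
\begin{equation}\label{eq:inv}
\text{a column $x$ specified while the counter is $b$ has at most $x-b$ changes.}
\end{equation}
Start with $b=0$, $k=1$, and column $0$ constantly $f(0)$. List all requirements ``$\Phi_e^{Z_i\oplus B}\notin\mathrm{DNR}_2$'' and, for the given pairs, ``$\Phi_e^{Z_i\oplus B}\ne C$''; a requirement also counts as met if $\Phi_e^{Z_i\oplus B}$ is not total.

Consider the next requirement. Call a finite function $q:[k,k')\times[0,\ell)\to\omega$ \emph{allowed} if each column $x$ of $q$ has at most $x-b-1$ changes; this bound is nonnegative since $x\ge k\ge b+1$. Call $a$ a \emph{wrong value at $v$} if $a\notin\{0,1\}$ or $a=\varphi_v(v)\downarrow$ (for a requirement of the first kind), or if $a\ne C(v)$ (second kind). Ask: are there an allowed $q$ and a $v$ such that $\Phi_e^{Z_i\oplus(H\cup q)}(v)$ converges to a wrong value at $v$, with all queries to $B$ inside the domain of $H\cup q$?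

\emph{Yes.} For $x\in[k,k')$ let column $x$ agree with $q$ below $\ell$ and equal $f(x)$ from $\ell$ on. It has at most $x-b$ changes. The wrong value is preserved, so the requirement is met. Keep $b$ and replace $k$ by $k'$.

\emph{No.} Increase $b$ by $1$.

In either case, then let column $k$ be constantly $f(k)$ and increase $k$ by $1$. This column has no changes and $k\ge b$ at that moment, so \eqref{eq:inv} holds; afterwards $k\ge b+1$ again. All columns get specified, and $B$ is the result. By \eqref{eq:inv} column $x$ has at most $x$ changes.

Suppose the answer was ``No'' at a stage that began with $b,k,H$. Every column $x\ge k$ is specified while the counter is at least $b+1$, so it has at most $x-b-1$ changes. Hence every restriction of $B$ to a rectangle $[k,k')\times[0,\ell)$ was allowed. Suppose the requirement fails. Then $\Phi_e^{Z_i\oplus B}$ is total, so for each $v$ some allowed $q$ makes $\Phi_e^{Z_i\oplus(H\cup q)}(v)$ converge. The function $H$ is recursive, having finitely many eventually constant columns. So $Z_i$ computes the total function sending $v$ to the value given by the first such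 $q$ found. By the answer ``No'' this value is never wrong, so the function is in $\mathrm{DNR}_2$, or equals $C$. This contradicts $Z_i\notin\mathrm{PA}$, or $C\not\le_TZ_i$.

If no pairs are given, each question is $\Sigma^0_1(Z_i)$, uniformly in the finite data describing $H$, $b$, $k$. With $Z'$ we answer it and find $q$, and with $f$ we update the data. So $B\le_TZ'\oplus f\le_T(Z\oplus f)'$.
\end{proof}

If $f\in[T]$, the real $B$ belongs to $c_T$, with $g=B$. This already shows how $\Pi^1_1$ statements enter the lattice.

\begin{corollary}\label{cor:cT}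
$c_T=0$ iff $[T]=\emptyset$.
\end{corollary}

\begin{proof}
If $[T]=\emptyset$, clause (3) never holds. If $f\in[T]$, apply Lemma~\ref{lem:approx} with a single recursive $Z_0$, which is not in $\mathrm{PA}$ by Lemma~\ref{lem:dnr}(a). Then $B\in c_T\setminus\mathrm{PA}$.
\end{proof}

\section{Independent trees over an arithmetical class}\label{sec:indep}

The labels will be $c_{T_0},\dots,c_{T_n}$. For the analogue of \eqref{eq:toy}, take a path $f_j$ of $T_j$ and witnesses $X^j$, and build $G_j\le_T(X^j\oplus f_j)'$ by Lemma~\ref{lem:approx}. If the join of $G_j$ with a witness lay in $c_{T_l}\setminus\mathrm{PA}$, its jump would compute a path of $T_l$. So it suffices that no path of $T_l$ is recursive in the double jump $(X^j\oplus f_j)''$. The trees must be recursive although the witnesses are not under control. The recursion theorem produces such trees without constructing them, with the help of the following reduction principle.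

\begin{lemma}\label{lem:red}
If $Q_0,\dots,Q_n\subseteq\omega$ are $\Pi^1_1$, there are pairwise disjoint $\Pi^1_1$ sets $Q'_j\subseteq Q_j$ with $\bigcup_jQ'_j=\bigcup_jQ_j$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:WF} and (F6) there are linear orders $<_{e,j}$, recursive uniformly in $e$ and $j$, with $e\in Q_j$ iff $<_{e,j}$ is a well-order. We give $e$ to the $j$ whose well-order is shortest, with ties going to the least index. Put $e\in Q'_j$ iff $<_{e,j}$ is a well-order, for $i<j$ there is no order embedding of $<_{e,i}$ into $<_{e,j}$, and for $i>j$ there is no order embedding of $<_{e,i}$ into a proper initial segment $\{y:y<_{e,j}a\}$. Each clause is $\Pi^1_1$. Recall that an order that embeds into a well-order of type $\xi$ is a well-order of type at most $\xi$, and that a well-order of type at most $\xi$ embeds into one of type $\xi$.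

Let $e\in\bigcup_jQ_j$. Among the $j$ with $<_{e,j}$ a well-order take those of least type $\xi$, and among them the least $j$. An embedding of $<_{e,i}$ into $<_{e,j}$ with $i<j$ would give a well-order of type at most $\xi$ with a smaller index. An embedding into a proper initial segment would give a well-order of type less than $\xi$. Both are impossible, so $e\in Q'_j$. Now let $e\in Q'_j\cap Q'_{j'}$ with $j<j'$, and let $\xi,\xi'$ be the types. From $e\in Q'_{j'}$ we get $\xi>\xi'$. Then $<_{e,j'}$ embeds into a proper initial segment of $<_{e,j}$, contradicting $e\in Q'_j$.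
\end{proof}

\begin{lemma}\label{lem:indep}
Let $\mathcal{X}\subseteq\omega^\omega$ be a nonempty arithmetical class and $n\ge0$. There are recursive trees $T_0,\dots,T_n$ and, for each $j\le n$, reals $X^j\in\mathcal{X}$ and $f_j\in[T_j]$ such that for all $l\ne j$ no member of $[T_l]$ is recursive in $(X^j\oplus f_j)''$.
\end{lemma}

Consider $n=1$. An index $e$ describes a pair of trees, and the conclusion consists of two $\Sigma^1_1$ statements $C_0(e)$ and $C_1(e)$. The statement $C_0(e)$ holds for trivial reasons if $T_0$ has a path and $T_1$ has none. A tree can be made to have a path under any $\Sigma^1_1$ condition, and by the recursion theorem the condition may mention $e$. Try: $T_1$ has a path iff $C_0(e)$, and $T_0$ has a path iff $C_1(e)$. If exactly $C_0(e)$ fails, then $T_1$ has no path and $T_0$ has one, so $C_0(e)$ holds after all; the same argument excludes that exactly $C_1(e)$ fails. But nothing prevents both from failing, with both trees pathless. Lemma~\ref{lem:red} removes this case by acting on only one of the failures.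

\begin{proof}
For $e\in\omega$ and $j\le n$ write $[e,j]=[\mathrm{Tr}_{\rho(e,j)}]$. Let $C_j(e)$ be the statement
\[
\exists X\in\mathcal{X}\ \exists f\in[e,j]\ \forall l\le n\ \forall i\ \bigl(l\ne j\text{ and }\Phi_i^{(X\oplus f)''}\text{ total}\to\Phi_i^{(X\oplus f)''}\notin[e,l]\bigr).
\]
It is $\Sigma^1_1$, since $\mathcal{X}$ and the matrix are arithmetical. So $Q_j=\{e:\neg C_j(e)\}$ is $\Pi^1_1$; take $Q'_j$ as in Lemma~\ref{lem:red}. The condition $e\notin\bigcup_{j\ne l}Q'_j$ is $\Sigma^1_1$, so by (F5) it is equivalent to $\exists f\forall i\,R_l(e,f\restriction i)$ with $R_l$ recursive. By the recursion theorem there is $e$ such that for $l\le n$ and all $\sigma$, $\varphi_e(\langle l\rangle{}^\frown\sigma)$ equals $0$ if $\neg R_l(e,\sigma)$ and $1$ otherwise. Then $[e,l]=\{f:\forall i\,R_l(e,f\restriction i)\}$, so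
\[
[e,l]\ne\emptyset\iff e\notin\textstyle\bigcup_{j\ne l}Q'_j\qquad(l\le n).
\]
Suppose $e\in\bigcup_jQ_j$. Then $e\in Q'_{j^*}$ for exactly one $j^*$. By the display, $[e,j^*]\ne\emptyset$ and $[e,l]=\emptyset$ for $l\ne j^*$. Any $X\in\mathcal{X}$ and $f\in[e,j^*]$ witness $C_{j^*}(e)$; here we use $\mathcal{X}\ne\emptyset$. This contradicts $e\in Q'_{j^*}\subseteq Q_{j^*}$. Hence $C_j(e)$ holds for all $j\le n$. Put $T_j=\mathrm{Tr}_{\rho(e,j)}$ and let $X^j,f_j$ witness $C_j(e)$.
\end{proof}

\section{The linking lemma}\label{sec:link}

\begin{lemma}[Linking lemma]\label{lem:link}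
Let $y_0,\dots,y_n\in L$ be nonzero with $y_i\wedge y_j=0$ for $i\ne j$, and let $y'_0,\dots,y'_n\in L$ have the same two properties. There is $\lambda\in L^4$ such that for all $j,l\le n$: $\mathrm{Match}_\lambda(y_j,y'_l)$ iff $j=l$.
\end{lemma}

The labels are no longer cones, so we cannot list the candidates $c$ as in Example~\ref{ex:two}. What survives is that the single real $G_j$ lies in $c$ or in $d$. Joining $G_j$ with a witness from the first list shows that it lies in $c$, and joining it with a witness from the second list carries this information across.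

\begin{proof}
Let $\mathcal{X}$ be the class of joins of tuples $(X_0,\dots,X_n,X'_0,\dots,X'_n)$ with $X_i\in y_i\setminus\mathrm{PA}$ and $X'_i\in y'_i\setminus\mathrm{PA}$. It is arithmetical, and nonempty because the $y_i,y'_i$ are nonzero. Take $T_j,X^j,f_j$ from Lemma~\ref{lem:indep} and put $c_j=c_{T_j}$. Apply Lemma~\ref{lem:approx}, without pairs, to $f_j$ and the $2n+2$ components of $X^j$. This gives $G_j\in c_j$ with $G_j\le_T(X^j\oplus f_j)'$ and $Z\oplus G_j\notin\mathrm{PA}$ for every component $Z$ of $X^j$. Put
\[
q=0\vee\bigvee_{i\ne l}(c_i\wedge c_l),\quad w=\bigvee_jc_j,\quad s=\bigvee_l(c_l\wedge y_l),\quad t=\bigvee_l(c_l\wedge y'_l).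
\]
We claim that for every component $Z$ of $X^j$,
\begin{equation}\label{eq:star}
Z\oplus G_j\notin c_l\ \text{ for } l\ne j,\qquad\text{and}\qquad Z\oplus G_j\notin q.
\end{equation}
If $Z\oplus G_j\in c_l$, then, as $Z\oplus G_j\notin\mathrm{PA}$, Lemma~\ref{lem:cT} gives a member of $[T_l]$ recursive in $(Z\oplus G_j)'$. Since $Z\oplus G_j\le_T(X^j\oplus f_j)'$, that member is recursive in $(X^j\oplus f_j)''$, contradicting Lemma~\ref{lem:indep}. For the second part, each $c_i\wedge c_l$ with $i\ne l$ is below some $c_m$ with $m\ne j$, and $Z\oplus G_j\notin\mathrm{PA}$.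

By disjointness, $s\wedge y_j=\bigvee_l(c_l\wedge y_l\wedge y_j)=c_j\wedge y_j$, and the same computation gives $t\wedge y'_l=c_l\wedge y'_l$.

\emph{The case $j=l$.} Let $c=c_j\vee q$ and $d=q\vee\bigvee_{i\ne j}c_i$. Then $c\vee d=w$ because $q\le w$, and $c\wedge d=q\vee\bigvee_{i\ne j}(c_j\wedge c_i)=q$ by distributivity. For any $y$ we have $(c\wedge y)\vee q=(c_j\wedge y)\vee(q\wedge y)\vee q=(c_j\wedge y)\vee q$. With $y=y_j$ this equals $(s\wedge y_j)\vee q$, and with $y=y'_j$ it equals $(t\wedge y'_j)\vee q$.

\emph{The case $j\ne l$.} Suppose $c,d$ witness $\mathrm{Match}_\lambda(y_j,y'_l)$. Let $Z$ be the component of $X^j$ taken from $y_j$ and $Z'$ the component of $X^j$ taken from $y'_l$. By upward closure,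
\[
Z\oplus G_j\in c_j\cap y_j=s\cap y_j\subseteq(c\cap y_j)\cup q\subseteq c .
\]
Also $G_j\in w=c\cup d$. If $G_j\in d$, then $Z\oplus G_j\in c\cap d=q$, contradicting \eqref{eq:star}. So $G_j\in c$, and
\[
Z'\oplus G_j\in c\cap y'_l\subseteq(t\cap y'_l)\cup q=(c_l\cap y'_l)\cup q .
\]
Both alternatives contradict \eqref{eq:star}.
\end{proof}

Disjointness is used only to compute $s\wedge y_j$ and $t\wedge y'_l$: it lets one parameter carry $n+1$ prescriptions without interference. Nonzeroness cannot be dropped: on $y=0$ every trace equals $q$, so $\mathrm{Match}_\lambda(y_1,y'_1)$ implies $\mathrm{Match}_\lambda(0,y'_1)$.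

\section{Coding arithmetic with a $\Pi^1_1$-complete predicate}\label{sec:coding}

Natural numbers will be represented by cones over independent reals, and one parameter $w$, the union of the cones, must define the set of them. For $w\in L$ let $\mathrm{Irr}(w)$ be the set of $x\le w$ such that $x\ne0$, $x$ is join-irreducible, and there is $z\ne w$ with $x\vee z=w$. The last clause says that $x$ is indispensable in some decomposition of $w$. It is there to exclude smaller cones, such as the meet of two of the intended ones, which is again a cone by Lemma~\ref{lem:cones}(b).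

A relation is coded by a parameter $r$ via $x\wedge y\wedge z\le r$. Meet is symmetric and idempotent, so this condition cannot tell the three places apart. We therefore use three copies of the domain, one for each place, and two further parameters that identify the copies.

\begin{definition}\label{def:M}
For $\vec p=(w_0,w_1,w_2,\epsilon_1,\epsilon_2,r_+,r_\times,u,\delta)\in L^9$ let $M(\vec p)$ be the structure with domain $\mathrm{Irr}(w_0)$, the ternary relation $\mathrm{Add}(x,y,z)$ given by
\[
\exists y'\in\mathrm{Irr}(w_1)\ \exists z'\in\mathrm{Irr}(w_2)\ \bigl(y\wedge y'\le\epsilon_1,\ \ z\wedge z'\le\epsilon_2,\ \ x\wedge y'\wedge z'\le r_+\bigr),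
\]
the relation $\mathrm{Mult}$ given by the same formula with $r_\times$ in place of $r_+$, and the unary predicate $S_{\vec p}=\{x\in\mathrm{Irr}(w_0):u\le x\}$. We say that $\delta$ \emph{separates} $M(\vec p)$ if $\delta\wedge x\ne0$ for all $x\in\mathrm{Irr}(w_0)$ and $\delta\wedge x\wedge x'=0$ for all $x\ne x'$ in $\mathrm{Irr}(w_0)$.
\end{definition}

The parameter $\delta$ serves the linking lemma. In the example below distinct elements of the domain have nonzero meet, but the elements $\delta\wedge x$ are nonzero and pairwise disjoint. To obtain $\delta$ we need, for cones $\widehat{A_n}$, reals $D_n\notin\mathrm{PA}$ that compute $A_n$ and that compute $K$ when joined with any other $A_l$. We let $D_n$ contain the symmetric differences $A_l\,\triangle\,K$.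

\begin{lemma}\label{lem:A}
There are sets $A_n\subseteq\omega$, uniformly recursive in $K$, with the following properties. Let $A=\{\langle l,m\rangle:m\in A_l\}$, let $A^{\ne n}=\{\langle l,m\rangle\in A:l\ne n\}$, and let $D_n$ be the set whose column $n$ is $A_n$ and whose column $l$ is $A_l\,\triangle\,K$ for $l\ne n$. Then (a) $A\notin\mathrm{PA}$; (b) $D_n\notin\mathrm{PA}$ for all $n$; (c) $A_n\not\le_TA^{\ne n}$ for all $n$.
\end{lemma}

\begin{proof}
We build $A$ recursively in $K$ as the union of an increasing sequence of binary strings $\alpha$, treating the requirements below in turn and adding at least one bit at each step. For fixed $n$ let $\tau_n$ flip bit $\langle l,m\rangle$ of a string or set iff $l\ne n$ and $m\in K$. Then $D_n=\tau_n(A)$, and on strings $\tau_n$ is a $K$-recursive involution that preserves length and extension.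

\emph{``$\Phi_e^{D_n}\notin\mathrm{DNR}_2$''.} Compute $\gamma=\tau_n(\alpha)$. Ask $K$ whether there are $\gamma'\supseteq\gamma$ and $v$ with $\Phi_e^{\gamma'}(v)\downarrow=\varphi_v(v)\downarrow$; once $\gamma$ is known, this is a $\Sigma^0_1$ question. If yes, find $\gamma'$ and replace $\alpha$ by $\tau_n(\gamma')$; then $\gamma'$ is an initial segment of $D_n$ and the requirement is met. If no, do nothing. Suppose then that $\Phi_e^{D_n}\in\mathrm{DNR}_2$. For each $v$ a long initial segment $\gamma'\supseteq\gamma$ of $D_n$ has $\Phi_e^{\gamma'}(v)\downarrow\in\{0,1\}$. Send $v$ to the first value in $\{0,1\}$ found in a search through all $\gamma'\supseteq\gamma$. It differs from $\varphi_v(v)$ by the negative answer, so we have a recursive member of $\mathrm{DNR}_2$, contradicting Lemma~\ref{lem:dnr}(a).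

\emph{``$\Phi_e^A\notin\mathrm{DNR}_2$''.} Argue as before with the identity in place of $\tau_n$.

\emph{``$\Phi_e^{A^{\ne n}}\ne A_n$''.} Choose $v$ with $\langle n,v\rangle\ge|\alpha|$. For a string $\beta$ let $\beta^{\ne n}$ be $\beta$ with all bits in column $n$ replaced by $0$. Ask $K$ whether there is $\beta\supseteq\alpha$ with $\Phi_e^{\beta^{\ne n}}(v)\downarrow$. If yes, take such a $\beta$, lengthened so that $|\beta|>\langle n,v\rangle$. The string $\beta^{\ne n}$ does not depend on bit $\langle n,v\rangle$ of $\beta$, and this bit lies beyond $\alpha$. Set it different from $\Phi_e^{\beta^{\ne n}}(v)$ and replace $\alpha$ by $\beta$. If no, then $\Phi_e^{A^{\ne n}}(v)$ diverges, because the long initial segments of $A^{\ne n}$ have the form $\beta^{\ne n}$ with $\beta\supseteq\alpha$.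
\end{proof}

For finite $F\subseteq\omega$ let $A_F=\bigoplus_{i\in F}A_i$. Since $A_F\le_TA$, and $A_F\le_TA^{\ne m}$ when $m\notin F$, we get
\begin{equation}\label{eq:indepA}
A_F\notin\mathrm{PA},\qquad\text{and}\qquad A_m\le_TA_F\iff m\in F .
\end{equation}
Put $a_n=\widehat{A_n}$, and define $\vec p^{\,0}$ by the following list, where each entry is to be united with $\mathrm{PA}$:
\begin{gather*}
w_i=\bigcup_nU(A_{3n+i})\ \ (i=0,1,2),\qquad \epsilon_i=\bigcup_nU(A_{3n}\oplus A_{3n+i})\ \ (i=1,2),\\
r_+=\bigcup_{i+j=k}U(A_{3i}\oplus A_{3j+1}\oplus A_{3k+2}),\qquad r_\times=\bigcup_{ij=k}U(A_{3i}\oplus A_{3j+1}\oplus A_{3k+2}),\\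
u=\bigcup_m\bigl(U(A^{\ne3m})\cap c_{\mathrm{Tr}_m}\bigr),\qquad \delta=\bigcup_nU(D_{3n}).
\end{gather*}
All reals involved are uniformly recursive in $K$, so the $a_n$ and all entries belong to $L$ by Lemma~\ref{lem:cones}(c); for $u$ use also the uniformity in Lemma~\ref{lem:cT}. In $u$, the factor $U(A^{\ne3m})$ puts the $m$th term below every $a_{3n}$ with $n\ne m$, so that the tree $\mathrm{Tr}_m$ can affect only the $m$th element of the domain.

\begin{lemma}\label{lem:p0}
The map $n\mapsto a_{3n}$ is an isomorphism of $(\mathbb{N},+,\times,\mathrm{WF})$ onto $M(\vec p^{\,0})$, and $\delta$ separates $M(\vec p^{\,0})$.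
\end{lemma}

\begin{proof}
\emph{Domains.} We show that $\mathrm{Irr}(w_i)=\{a_{3n+i}:n\in\omega\}$, without repetitions. Each $a_m$ is nonzero and join-irreducible by Lemma~\ref{lem:cones}(a) and \eqref{eq:indepA}. Let $z_n=\mathrm{PA}\cup\bigcup_{m\ne n}a_{3m+i}\in L$. Then $a_{3n+i}\cup z_n=w_i$, and $A_{3n+i}\notin z_n$ by \eqref{eq:indepA}. So $z_n\ne w_i$, $a_{3n+i}\in\mathrm{Irr}(w_i)$, and $a_{3n+i}\ne a_{3m+i}$ for $m\ne n$. Conversely let $x\in\mathrm{Irr}(w_i)$ with $x\cup z=w_i\ne z$. Some $A_{3n+i}$ is not in $z$, since otherwise $w_i\subseteq z$. So $A_{3n+i}\in x$ and $a_{3n+i}\subseteq x$. Now $x=(x\cap a_{3n+i})\cup(x\cap z_n)$ and $x$ is join-irreducible, so $x\subseteq a_{3n+i}$ or $x\subseteq z_n$. The second is impossible as $A_{3n+i}\in x\setminus z_n$. Hence $x=a_{3n+i}$.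

\emph{Addition and multiplication.} Let $i\in\{1,2\}$. By Lemma~\ref{lem:cones}(a),(b), $a_{3n}\wedge a_{3m+i}\le\epsilon_i$ iff $A_{3n}\oplus A_{3m+i}\in\epsilon_i$. This real is not in $\mathrm{PA}$, so the condition holds iff it computes $A_{3n'}$ and $A_{3n'+i}$ for some $n'$. By \eqref{eq:indepA} this means $3n',3n'+i\in\{3n,3m+i\}$, and comparing residues modulo $3$ gives $n'=n=m$. Next, $a_{3i}\wedge a_{3j+1}\wedge a_{3k+2}\le r_+$ iff $A_{3i}\oplus A_{3j+1}\oplus A_{3k+2}$ computes $A_{3i'},A_{3j'+1},A_{3k'+2}$ for some $i'+j'=k'$; residues force $(i',j',k')=(i,j,k)$, so the condition is $i+j=k$. With $r_\times$ it is $ij=k$. In $\mathrm{Add}(a_{3i},a_{3j},a_{3k})$ the first two conditions force $y'=a_{3j+1}$ and $z'=a_{3k+2}$, so the relation holds iff $i+j=k$, and $\mathrm{Mult}$ holds iff $ij=k$.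

\emph{The predicate.} For $m\ne n$ we have $A_{3n}\le_TA^{\ne3m}$, so $U(A^{\ne3m})\subseteq a_{3n}$. If $n\in\mathrm{WF}$, then $c_{\mathrm{Tr}_n}=\mathrm{PA}$ by Corollary~\ref{cor:cT}, so the $n$th term of $u$ is also contained in $a_{3n}$, and $u\le a_{3n}$. If $n\notin\mathrm{WF}$, take $f\in[\mathrm{Tr}_n]$ and apply Lemma~\ref{lem:approx} with the single real $Z=A^{\ne3n}$, which is not in $\mathrm{PA}$ as $Z\le_TA$, and the pair given by $C=A_{3n}\not\le_TZ$; this is the only use of pairs. Then $Z\oplus B\in U(A^{\ne3n})\cap c_{\mathrm{Tr}_n}\subseteq u$, while $Z\oplus B$ is not in $\mathrm{PA}$ and does not compute $A_{3n}$. So $u\not\le a_{3n}$.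

\emph{Separation.} For $l\ne n$, $D_n\oplus A_l$ computes $A_l\,\triangle\,K$ and $A_l$, hence $K$, so $U(D_n)\cap U(A_l)\subseteq\mathrm{PA}$ by Lemma~\ref{lem:dnr}(b). Also $U(D_n)\subseteq U(A_n)$. Therefore $\delta\wedge a_{3n}=\widehat{D_{3n}}$, which is nonzero by Lemma~\ref{lem:A}(b), and $\delta\wedge a_{3n}\wedge a_{3m}=\widehat{D_{3n}}\wedge a_{3m}=0$ for $m\ne n$.
\end{proof}

\section{Recognizing the correct codes}\label{sec:select}

We now write a formula $\mathrm{Std}(\vec p)$ of the language of $L$ that holds of $\vec p^{\,0}$ and implies $M(\vec p)\cong(\mathbb{N},+,\times,\mathrm{WF})$. Given a formula $\psi$ in the language with $+,\times$ and a unary predicate $S$, rewrite it so that its atomic formulas are $x=y$, $x+y=z$, $x\times y=z$, $S(x)$ with variables $x,y,z$. Then replace the last three by $\mathrm{Add}$, $\mathrm{Mult}$, $u\le x$, and relativize the quantifiers to $\mathrm{Irr}(w_0)$. The result $\psi^{\vec p}$ is obtained effectively and expresses $M(\vec p)\models\psi$.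

\subsection*{Standardness} Axioms evaluated inside $M(\vec p)$ cannot exclude nonstandard elements, but a few axioms guarantee that the standard numbers form an initial segment. Let $\mathrm{Mod}(\vec p)$ say:
\begin{enumerate}
\item[(M1)] $\mathrm{Add}$ and $\mathrm{Mult}$ are graphs of binary operations $+,\times$ on $\mathrm{Irr}(w_0)$; both are associative and commutative; $\times$ distributes over $+$; there are neutral elements $\bar0\ne\bar1$ of $+$ and $\times$; $\bar0\times x=\bar0$; $x+z=y+z\to x=y$; $x+y=\bar0\to x=y=\bar0$; any two elements are comparable under the relation $x\le^My$ defined by $\exists z\ x+z=y$; and $x\le^M\bar1\to x=\bar0\vee x=\bar1$.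
\item[(M2)] $\delta$ separates $M(\vec p)$.
\end{enumerate}
By Lemma~\ref{lem:p0}, $\mathrm{Mod}(\vec p^{\,0})$ holds. In a structure satisfying (M1) put $\overline{n+1}=\bar n+\bar1$ and $[\bar0,a]=\{x:x\le^Ma\}$. Call $M(\vec p)$ \emph{standard} if $n\mapsto\bar n$ is an isomorphism of $(\mathbb{N},+,\times)$ onto it.

\begin{lemma}\label{lem:numerals}
Let $M$ satisfy \textup{(M1)}. The $\bar n$ are pairwise distinct and $[\bar0,\bar n]=\{\bar0,\dots,\bar n\}$. If all segments $[\bar0,a]$ are finite, then $M$ is standard.
\end{lemma}

\begin{proof}
By associativity $\bar n+\bar m=\overline{n+m}$. By induction on $m$, using $\bar0\times x=\bar 0$, commutativity, distributivity and the neutrality of $\bar1$, we get $\bar n\times\bar m=\overline{nm}$. If $\bar n=\bar m$ with $n<m$, cancellation gives $\overline{m-n-1}+\bar1=\bar0$, so $\bar1=\bar0$, which is excluded. We have $\bar k\le^M\bar n$ for $k\le n$. For the converse use induction on $n$. If $x+z=\bar0$ then $x=\bar0$. Let $x+z'=\overline{n+1}$. By comparability either $x\le^M\bar n$, and induction applies, or $x=\bar n+z$. In that case cancellation gives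 $z+z'=\bar1$, so $z\in\{\bar0,\bar1\}$ and $x\in\{\bar n,\overline{n+1}\}$. If $a$ is not of the form $\bar n$, then $a\le^M\bar n$ fails for all $n$, so $\bar n\le^Ma$ for all $n$ and $[\bar0,a]$ is infinite. Hence if all segments are finite, $n\mapsto\bar n$ is onto.
\end{proof}

Finiteness is detected by comparison with other models. For $\vec p,\vec p\,'$ satisfying $\mathrm{Mod}$, with last entries $\delta,\delta'$, and for $a\in M(\vec p)$, $b\in M(\vec p\,')$, let $\mathrm{Eq}(a,b)$ say: for some $\lambda\in L^4$, the relation
\[
\{(x,x')\in[\bar0,a]\times[\bar0,b]:\mathrm{Match}_\lambda(\delta\wedge x,\delta'\wedge x')\}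
\]
is the graph of a bijection from $[\bar0,a]$ onto $[\bar0,b]$. This is a first-order formula in $a,b,\vec p,\vec p\,'$.

\begin{lemma}\label{lem:Eq}
If $\mathrm{Eq}(a,b)$, then $[\bar0,a]$ and $[\bar0,b]$ have the same cardinality. If $a=\bar n$ in $M(\vec p)$ and $b=\bar n$ in $M(\vec p\,')$, then $\mathrm{Eq}(a,b)$.
\end{lemma}

\begin{proof}
The first claim is the definition. For the second let $y_j=\delta\wedge\bar j$ in $M(\vec p)$ and $y'_j=\delta'\wedge\bar j$ in $M(\vec p\,')$, for $j\le n$. By (M2) and Lemma~\ref{lem:numerals} both lists satisfy the hypotheses of Lemma~\ref{lem:link}, and the $\lambda$ it provides defines the bijection $\bar j\mapsto\bar j$.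
\end{proof}

Let $\mathrm{Nat}(\vec p)$ say: $\mathrm{Mod}(\vec p)$, and for all $\vec p\,'$ with $\mathrm{Mod}(\vec p\,')$ and all $a\in M(\vec p)$ there is $b\in M(\vec p\,')$ with $\mathrm{Eq}(a,b)$. The quantifier over all $\vec p\,'$ is the reason why the linking lemma had to be proved for arbitrary elements of $L$.

\begin{lemma}\label{lem:Nat}
Let $\mathrm{Mod}(\vec p)$ hold. Then $\mathrm{Nat}(\vec p)$ iff $M(\vec p)$ is standard; in particular $\mathrm{Nat}(\vec p^{\,0})$. If $\mathrm{Nat}(\vec p)$ and $\mathrm{Nat}(\vec p\,')$, then $\mathrm{Eq}(a,b)$ holds iff $a$ and $b$ represent the same natural number.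
\end{lemma}

\begin{proof}
If $M(\vec p)$ is standard and $a=\bar n$, take $b=\bar n$ in $M(\vec p\,')$ and use Lemma~\ref{lem:Eq}. If $\mathrm{Nat}(\vec p)$, take $\vec p\,'=\vec p^{\,0}$: every $[\bar0,a]$ is in bijection with a segment of $M(\vec p^{\,0})$, which is finite, so $M(\vec p)$ is standard by Lemma~\ref{lem:numerals}. The last claim follows from Lemma~\ref{lem:Eq}, since $[\bar0,\bar n]$ has $n+1$ elements.
\end{proof}

\subsection*{The predicate} It remains to say that $S_{\vec p}$ is $\mathrm{WF}$. The definition of $\mathrm{WF}$ quantifies over reals, which $M(\vec p)$ cannot do. But $\mathrm{WF}$ is the least solution of a first-order condition. For $S\subseteq\omega$ let $\mathrm{Cl}(S)$ be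
\[
\forall e\notin S\ \bigl(\neg(\varphi_e(\langle\rangle)\downarrow=0)\ \wedge\ \exists n\ \rho(e,n)\notin S\bigr).
\]
It says that the complement of $S$ consists of trees with a live root and a live child again outside $S$. By (F7) it is expressed by a fixed sentence over $(\mathbb{N},+,\times,S)$.

\begin{lemma}\label{lem:Cl}
$\mathrm{Cl}(\mathrm{WF})$ holds, and $\mathrm{Cl}(S)$ implies $\mathrm{WF}\subseteq S$.
\end{lemma}

\begin{proof}
Let $e\notin\mathrm{WF}$ and $f\in[\mathrm{Tr}_e]$. Then $\varphi_e(\langle\rangle)$ does not converge to $0$. Put $f^+(i)=f(i+1)$. Since $\varphi_{\rho(e,f(0))}(f^+\restriction i)\simeq\varphi_e(f\restriction(i+1))$, we have $f^+\in[\mathrm{Tr}_{\rho(e,f(0))}]$, so $\rho(e,f(0))\notin\mathrm{WF}$. Now let $\mathrm{Cl}(S)$ hold and $e\notin S$. Put $e_0=e$ and choose successively $n_k$ with $e_{k+1}=\rho(e_k,n_k)\notin S$. By induction on $k$, $\varphi_{e_k}(\tau)\simeq\varphi_e(\langle n_0,\dots,n_{k-1}\rangle{}^\frown\tau)$. Taking $\tau=\langle\rangle$ and using $e_k\notin S$, we see that $\varphi_e(\langle n_0,\dots,n_{k-1}\rangle)$ never converges to $0$. So $\langle n_0,n_1,\dots\rangle\in[\mathrm{Tr}_e]$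 and $e\notin\mathrm{WF}$.
\end{proof}

The condition alone does not determine $S$; for instance $\mathrm{Cl}(\omega)$ holds. We cannot quantify over all sets $S$, only over the coded ones $S_{\vec p\,'}$. That is enough, because the least solution is itself coded. Let $\mathrm{Std}(\vec p)$ be the conjunction of $\mathrm{Nat}(\vec p)$, $\mathrm{Cl}^{\vec p}$ and
\[
\forall\vec p\,'\Bigl[\mathrm{Nat}(\vec p\,')\wedge\mathrm{Cl}^{\vec p\,'}\to\forall x\in M(\vec p)\ \forall x'\in M(\vec p\,')\ \bigl(\mathrm{Eq}(x,x')\wedge u\le x\to u'\le x'\bigr)\Bigr].
\]

\begin{proposition}\label{prop:Std}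
$\mathrm{Std}(\vec p^{\,0})$ holds, and $\mathrm{Std}(\vec p)$ implies $M(\vec p)\cong(\mathbb{N},+,\times,\mathrm{WF})$.
\end{proposition}

\begin{proof}
When $\mathrm{Nat}(\vec p)$ holds, identify $M(\vec p)$ with $\mathbb{N}$ and $S_{\vec p}$ with a set of numbers; then $\mathrm{Cl}^{\vec p}$ means $\mathrm{Cl}(S_{\vec p})$. By Lemma~\ref{lem:Nat} the displayed clause says that $S_{\vec p}\subseteq S_{\vec p\,'}$ whenever $\mathrm{Nat}(\vec p\,')$ and $\mathrm{Cl}(S_{\vec p\,'})$. For $\vec p^{\,0}$ we have $S_{\vec p^{\,0}}=\mathrm{WF}$ by Lemma~\ref{lem:p0}, so all three conjuncts hold by Lemmas~\ref{lem:Nat} and~\ref{lem:Cl}. If $\mathrm{Std}(\vec p)$, then $\mathrm{WF}\subseteq S_{\vec p}$ by Lemma~\ref{lem:Cl}, and $S_{\vec p}\subseteq S_{\vec p^{\,0}}=\mathrm{WF}$ by the displayed clause with $\vec p\,'=\vec p^{\,0}$.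
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:refined}(i)]
By Proposition~\ref{prop:Std}, for every sentence $\psi$,
\[
(\mathbb{N},+,\times,\mathrm{WF})\models\psi\iff L\models\exists\vec p\,\bigl(\mathrm{Std}(\vec p)\wedge\psi^{\vec p}\bigr).
\]
Write the right side in the signature $\{\le\}$ and reverse $\le$; by Lemma~\ref{lem:rep} the result is an equivalent sentence about $\mathcal{P}_w$. By Lemma~\ref{lem:WF} there is a recursive $g$ with $x\in\mathcal{O}\iff g(x)\in\mathrm{WF}$. Replacing ``$x\in\mathcal{O}$'' by $\exists y\,(g(x)=y\wedge y\in\mathrm{WF})$, with the graph of $g$ defined by (F7), translates sentences over $(\mathbb{N},+,\times,\mathcal{O})$ into equivalent sentences over $(\mathbb{N},+,\times,\mathrm{WF})$. Compose the two translations.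
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Define formulas $J_n(x)$ over $(\mathbb{N},+,\times,\mathcal{O})$ recursively. $J_0(x)$ is $x\in\mathcal{O}$. $J_{n+1}(x)$ says that there is a binary string $\beta$ with $\Phi_x^\beta(x)\downarrow$ and $\forall i<|\beta|\,(\beta(i)=1\leftrightarrow J_n(i))$. By induction $J_n$ defines $\mathcal{O}^{(n)}$. So ``$m\in\mathcal{O}^{(n)}$'' is expressed by a sentence $\psi_{n,m}$ computable from $n$ and $m$, and $\langle n,m\rangle\mapsto\psi_{n,m}^*$ is a many-one reduction of $\mathcal{O}^{(\omega)}$ to $\mathrm{Th}(\mathcal{P}_w)$ whose values are sentences. Apply Proposition~\ref{prop:upper}(c).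
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:refined}(ii)]
The upper bound is Proposition~\ref{prop:upper}(b). For the lower bound let $E$ be $\Sigma^0_n(\mathcal{O})$. Since $\mathcal{O}\equiv_T\mathrm{WF}$,
\[
x\in E\iff\exists z_1\forall z_2\cdots Qz_n\ R(x,z_1,\dots,z_n)
\]
with $R$ recursive in $\mathrm{WF}$. The number of quantifiers in a definition of $R$ may depend on $E$ and $n$, whereas $c$ must not. So we pack the arguments into one number, one at a time, and evaluate $R$ by a universal formula that receives an index as input.

Let $\pi$ be Cantor's pairing function, a bijection definable in $(\mathbb{N},+,\times)$, and let $N(y,y')$ be $\exists z\ \pi(y,z)=y'$. Let $V(v,y)$ be a fixed formula defining ``$\Phi_v^{\mathrm{WF}}(y)\downarrow=1$'' in $(\mathbb{N},+,\times,\mathrm{WF})$; it says that $\Phi_v^\beta(y)\downarrow=1$ for some initial segment $\beta$ of $\mathrm{WF}$. Put $y_0=x$ and $y_i=\pi(y_{i-1},z_i)$. Every number is $y_n$ for exactly one tuple $(x,z_1,\dots,z_n)$, which can be computed from it, so there is $a$ such that $\Phi_a^{\mathrm{WF}}$ is the characteristic function of $\{y_n:R(x,z_1,\dots,z_n)\}$.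 Define $\xi_n=V(v,y_n)$ and, for $i=n,\dots,1$,
\[
\xi_{i-1}=\begin{cases}\exists y_i\,\bigl(N(y_{i-1},y_i)\wedge\xi_i\bigr)&\text{if $i$ is odd,}\\ \forall y_i\,\bigl(N(y_{i-1},y_i)\to\xi_i\bigr)&\text{if $i$ is even.}\end{cases}
\]
The formula $\xi_0$ has free variables $v,y_0$. As $z$ runs through $\omega$, $\pi(y,z)$ runs through $\{y':N(y,y')\}$, so $x\in E$ iff $\xi_0$ holds at $v=a$, $y_0=x$.

Consider the following finitely many formulas, written in the signature $\{\le\}$ of $\mathcal{P}_w$ with the order reversed: ``$y\in\mathrm{Irr}(w_0)$'', $\mathrm{Std}(\vec p)$, and the translations into $M(\vec p)$ of $N$, $V$, ``$y=\bar0$'' and ``$y+\bar1=y'$''. None depends on $n$ or $E$. Fix $d\ge1$ such that each of them and each of their negations is logically equivalent to a $\Sigma_d$ and to a $\Pi_d$ formula; any $d$ exceeding the number of quantifiers in their prenex forms will do, since blocks may be empty. For the same reason $\Sigma_d$ and $\Pi_d$ formulas are $\Sigma_k$ and $\Pi_k$ respectively for $k\ge d$. Finite conjunctions and disjunctions of $\Sigma_k$ formulas are effectively equivalent to $\Sigma_k$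 formulas, by renaming variables and merging blocks level by level, and the same holds for $\Pi_k$.

We claim that $\xi_{i-1}^{\vec p}$ is equivalent to a $\Sigma_{d+n-i}$ formula for odd $i$ and to a $\Pi_{d+n-i}$ formula for even $i$. For $i=n$ it is $\exists y_n$ applied to a conjunction of three $\Sigma_d$ formulas, or $\forall y_n$ applied to a disjunction of three $\Pi_d$ formulas, and the quantifier joins the first block. Let $i<n$ and $k=d+n-i-1\ge d$. If $i$ is odd, then $\xi_i^{\vec p}$ is $\Pi_k$, so the conjunction of $y_i\in\mathrm{Irr}(w_0)$, $N^{\vec p}$ and $\xi_i^{\vec p}$ is $\Pi_k$, and $\exists y_i$ makes it $\Sigma_{k+1}$. If $i$ is even, then $\xi_i^{\vec p}$ is $\Sigma_k$, so the disjunction of $y_i\notin\mathrm{Irr}(w_0)$, $\neg N^{\vec p}$ and $\xi_i^{\vec p}$ is $\Sigma_k$, and $\forall y_i$ makes it $\Pi_{k+1}$. With $i=1$, $\xi_0^{\vec p}$ is $\Sigma_{d+n-1}$.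

Numerals cost no alternations: the formula $\mathrm{Num}_k(v)$,
\[
\exists v_0,\dots,v_k\in\mathrm{Irr}(w_0)\ \Bigl(v_0=\bar0\wedge\bigwedge_{i<k}v_i+\bar1=v_{i+1}\wedge v=v_k\Bigr),
\]
is $\Sigma_d$ for every $k$. Therefore
\[
\exists\vec p\ \exists v,y_0\in\mathrm{Irr}(w_0)\ \bigl(\mathrm{Std}(\vec p)\wedge\mathrm{Num}_a(v)\wedge\mathrm{Num}_x(y_0)\wedge\xi_0^{\vec p}\bigr)
\]
is effectively equivalent to a $\Sigma_{n+d}$ sentence $\chi_x$ about $\mathcal{P}_w$, and by Proposition~\ref{prop:Std} and Lemma~\ref{lem:rep} it is true iff $x\in E$. To make the reduction injective, add to the matrix of $\chi_x$ conjuncts $t\le t$, with $t$ a variable of the first block. Different numbers of conjuncts give different equivalent $\Sigma_{n+d}$ sentences, so by recursion on $x$ we can choose the least number for which the G\"odel number exceeds the one chosen for $x-1$. Thus $c=d$ works for all $n$ and $E$.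
\end{proof}

\begin{thebibliography}{1}

\bibitem{masshyp}
\emph{Mass Problems and Hyperarithmeticity},
\texttt{https://sgslogic.net/t20/papers/masshyp.pdf}.

\end{thebibliography}
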